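# Rigid clusters and rigid components in the square of a graph

## 1. Locked pairs and rigid pieces: a guess, tested on small graphs

Build a framework of stiff bars and flexible joints in space, with the joints in general position. Call a pair of joints *locked* if the bars, taken together, fix the distance between the two joints to first order. Take a maximal set $U$ of joints that are pairwise locked. The first guess is surely this: the bars among the joints of $U$ already form a rigid piece, and $U$ is exactly the joint set of a maximal rigid piece. After all, what else could lock a pair, if not a rigid piece containing both ends?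

We shall see that the guess is false for general graphs, in two different ways, and that it survives the tests on squares of graphs. A conjecture of Jacobs, taken here from "Rigid Components In Molecular Graphs" (http://www.maths.qmul.ac.uk/~bill/molrev2.pdf), says that for squares of graphs the guess is right. The conjecture is true, and these notes prove it.

Here is the precise setting. Graphs are finite and simple, with nonempty vertex set, and everything happens in $\mathbb R^3$. For a graph $H=(V,E)$ and $p:V\to\mathbb R^3$, write $p_v$ for the position of $v$. An *infinitesimal motion* of $(H,p)$ is a map $m:V\to\mathbb R^3$ with $(m(u)-m(v))\cdot(p_u-p_v)=0$ for every $uv\in E$. The rows of the rigidity matrix are the linear functionals $m\mapsto (m(u)-m(v))\cdot(p_u-p_v)$. Call $p$ *generic* if its $3|V|$ coordinates are algebraically independent over $\mathbb Q$. The minors of the rigidity matrix are polynomials in $p$ with integer coefficients, so a minor that vanishes at one generic $p$ vanishes identically. Hence which sets of rows are independent does not depend on the generic $p$. This defines the generic rigidity matroid on the edges of the complete graph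 on $V$. Let $r(H)$ be the rank of $E$. The infinitesimal motions of $(H,p)$, $p$ generic, form a space of dimension $3|V|-r(H)$.

The maps $m(v)=\omega\times p_v+\tau$ are always infinitesimal motions, called trivial, and for $|V|\ge3$ and $p$ generic they form a space of dimension 6. A graph is *rigid* if $r(H)=3|V|-6$ when $|V|\ge3$ (equivalently, for generic $p$ all infinitesimal motions are trivial), and if it is complete when $|V|\le2$. Two textbook facts: complete graphs are rigid, and if $H$ is rigid with $|V|\ge3$, then adding a vertex $w$ joined to three vertices of $H$ gives a rigid graph. For the second, subtract a trivial motion to make $m=0$ on $V$. Then $m(w)$ is orthogonal to three linearly independent vectors, so it is $0$.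

**Definition (closure, components, clusters).** A pair $uv\notin E$ is an *implied edge* of $H$ if $r(H+uv)=r(H)$. The *closure* $\hat H$ is $H$ with all implied edges added. A *rigid component* of $H$ is an inclusion-maximal rigid subgraph of $H$. A *rigid cluster* of $H$ is a set of vertices inducing a maximal complete subgraph of $\hat H$.

A row lies in the span of other rows exactly when, as a functional, it vanishes on their common kernel. So for $x\neq y$ and $p$ generic:
$$xy\in E(\hat H)\iff (m(x)-m(y))\cdot(p_x-p_y)=0\ \text{ for every infinitesimal motion } m \text{ of } (H,p). \tag{1}$$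
In particular $r(\hat H)=r(H)$. Also, *the vertex set of a rigid subgraph $F$ of $H$ is a clique of $\hat H$*. This is clear if $|V(F)|\le 2$. Otherwise $r(F)=3|V(F)|-6$ is the largest rank possible on $V(F)$, so for $u,v\in V(F)$ the row of $uv$ is in the span of the rows of $F$.

To show that a pair is *not* locked, we use rotations about a line. The field $z\mapsto (p_v-p_u)\times(z-p_u)$ vanishes on the line $p_up_v$. If $u,v,s,t$ are distinct and $p$ is generic, then
$$\big((p_v-p_u)\times(p_t-p_u)\big)\cdot(p_t-p_s)=-\det(p_v-p_u,\;p_t-p_u,\;p_s-p_u)\neq0, \tag{2}$$
so rotating $t$ about the line $uv$ while $s$ stays put changes the distance $st$.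

**Example 1.** Let $H$ be $K_5$ on $\{u,v,a,b,c\}$ minus the edge $uv$, plus a vertex $d$ joined to $u$ and $v$. The five-vertex part is rigid (triangle $abc$, then $u$, then $v$ by vertex addition), so $uv$ is implied, and $\{u,v,d\}$ is a clique of $\hat H$. It is a maximal one, since rotating $d$ about the line $uv$ is a motion and by (2) it changes the distances from $d$ to $a,b,c$. So $\{u,v,d\}$ is a rigid cluster, but it induces a path with two edges, which is not rigid. Here the only implied edge does lie in a rigid piece, but the cluster is not a rigid piece.

**Example 2.** Take two copies of $K_5$ minus $uv$ sharing exactly $u,v$, with other vertices $a,b,c$ and $a',b',c'$, and delete the edge $ab$. The second copy is rigid, so $uv$ is implied. Now $\{u,v,a,b,c\}$ with $uv$ added is $K_5$ minus $ab$, which is rigid, so $ab$ is implied too. Yet no rigid subgraph $F$ contains both $a$ and $b$. If $F$ contains one of $a',b',c'$, it is not rigid, because rotating $a,b,c$ about the line $uv$ changes the distance from that vertex to $a$. Otherwise $V(F)\subseteq\{u,v,a,b,c\}$, and a rigid graph on $k\ge3$ vertices has at least $3k-6$ edges. For $k=5$ we would need 9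 edges and have at most 8. For $k=2,3,4$ the graph $F$ would have to be complete, but $ab$ is missing.

So the guess can fail in two ways: a locked pair need not lie in a rigid subgraph (Example 2), and pairwise locked vertices need not lie together in a rigid subgraph even when each pair does (Example 1). We now restrict to squares.

**Definition (square).** For a graph $G=(V,E)$, the square $G^2$ has vertex set $V$, and two distinct vertices are adjacent if their distance in $G$ is at most 2. We write $N[v]$ for the closed neighborhood of $v$ in $G$, and $N[C]=\bigcup_{c\in C}N[c]$ for $C\subseteq V$.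

Every $N[v]$ is a clique of $G^2$. The graph of Example 1 is not a square: a neighbor $w$ of $d$ in $G$ must be $u$ or $v$, say $u$. The edge $vd$ of $G^2$ then comes from $vd\in E(G)$ or from a path $v\,u\,d$ in $G$, and either way $u,v$ are at distance at most 2 in $G$, although $uv$ is not an edge.

*Paths.* Let $G=v_1v_2\dots v_k$ with $k\ge3$. Then $G^2$ is a strip of triangles. If $t\ge s+3$, rotate all $v_j$ with $j\ge s+3$ about the line $v_{s+1}v_{s+2}$ and keep the other vertices still. Every edge of $G^2$ between the two parts has an end at $v_{s+1}$ or $v_{s+2}$, so this is an infinitesimal motion. By (2) it changes the distance $v_sv_t$. So nothing is implied, and the clusters are the triangles $\{v_{i-1},v_i,v_{i+1}\}$, which are rigid.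

*Two triangles $abc$, $def$ joined by the edge $cd$.* In $G^2$ the sets $\{a,b,c,d\}$ and $\{c,d,e,f\}$ are complete, and rotating $e,f$ about the line $cd$ unlocks every other pair. Two rigid clusters, sharing two vertices.

*The cycle $C_7$.* The square has 14 edges and $3\cdot7-6=15$, so it is not rigid. All seven nonadjacent pairs (those at distance 3) are equivalent under the symmetries of $C_7$. If one of them were implied, all would be, the closure would be $K_7$, and the rank would be $15$. So nothing is implied. The maximal cliques of $C_7^2$ are the triples of consecutive vertices, since three vertices cut the 7-cycle into gaps with sum 7, and the only gap pattern with all pairwise distances at most 2 is $(1,1,5)$. Again all clusters are rigid.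

The guess holds in all these cases. But symmetry settled $C_7$ for us; a general graph has none.

## 2. Bodies, hinges and bricks: the statements

Why should squares be special? In $G^2$ each $N[v]$ is a clique, so when it has at least three vertices it moves as a rigid body; call it the body of $v$. If $uv\in E(G)$, the bodies of $u$ and $v$ share the two points $u$ and $v$: they are hinged along the line $uv$. A rigid body has 6 degrees of freedom, and a hinge leaves one relative degree of freedom out of 6, so it imposes 5 conditions. This suggests counting as follows.

**Definition (deficiency, tight sets, bricks).** For a partition $P$ of $V$ let $e_G(P)$ be the number of edges of $G$ joining different classes, and put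
$$f_G(P)=6(|P|-1)-5e_G(P),\qquad \mathrm{def}(G)=\max_P f_G(P)\ \ge 0 .$$
(The one-class partition gives $0$.) A nonempty set $C\subseteq V$ is *tight* if $\mathrm{def}(G[C])=0$; singletons are tight. A *brick* is an inclusion-maximal tight set.

*Small cases.* If $C$ is tight and $|C|\ge2$, then each $c\in C$ has at least two neighbors in $C$: if $d$ edges cross the partition $\{c\},C\setminus\{c\}$ of $C$, then $6-5d\le0$. So in a tree all bricks are singletons. In the cycle $C_k$, a partition into $j\ge2$ classes is crossed by at least $j$ edges, so $f\le 6(j-1)-5j=j-6$, with equality for the partition into singletons when $j=k$. Hence $\mathrm{def}(C_k)=\max(0,k-6)$. For $k\le6$ the whole cycle is one brick. For $k\ge7$ the bricks are the singletons, since a tight set with at least two vertices would have to be all of $V$. In the two-triangle example the bricks are the two triangles.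

**Theorem 1.** Distinct $x,y\in V$ are adjacent in the closure of $G^2$ if and only if $x,y\in N[C]$ for some brick $C$ of $G$.

**Theorem 2.** A set $W\ne\emptyset$ induces a complete subgraph of the closure of $G^2$ if and only if $W\subseteq N[C]$ for some brick $C$. For every brick $C$, $G^2[N[C]]$ is rigid. Hence the rigid clusters of $G^2$ are exactly the inclusion-maximal sets $N[C]$.

**Theorem 3 (Jacobs' conjecture).** Let $G=(V,E)$ be a graph and $U\subseteq V$. Then $U$ is a rigid cluster of $G^2$ if and only if $G^2[U]$ is a rigid component of $G^2$.

Theorem 1 excludes the failure of Example 2, and Theorem 2 excludes that of Example 1. Besides textbook facts we use one published result without proof.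

**Rank theorem** (Katoh–Tanigawa, *A proof of the molecular conjecture*, Discrete Comput. Geom. 45 (2011) 647–700, combined with Jackson–Jordán, *On the rigidity of molecular graphs*, Combinatorica 28 (2008) 645–658). *If $G$ has minimum degree at least two, then $r(G^2)=3|V|-6-\mathrm{def}(G)$.*

If one prefers to quote this for connected $G$ only, the general case follows. Let $G$ have components $G_1,\dots,G_c$. Splitting the classes of a partition along components raises $|P|$ and keeps $e_G(P)$, so an optimal partition has each class in one component, and $\mathrm{def}(G)=\sum_i\mathrm{def}(G_i)+6(c-1)$. Rank is additive over components, so $r(G^2)=\sum_i(3|V(G_i)|-6-\mathrm{def}(G_i))=3|V|-6c-\sum_i\mathrm{def}(G_i)=3|V|-6-\mathrm{def}(G)$.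

For $C_6$ the formula gives $12=3\cdot6-6$, so $C_6^2$ (the octahedron) is rigid. For $C_7$ it gives $14$, so all 14 edges of $C_7^2$ are independent.

## 3. Bricks partition the vertices, and their quotient is sparse

**Lemma 1.** The bricks partition $V$. If $P$ maximizes $f_G$, each class of $P$ is tight.

*Proof.* We show that two tight sets $C_1,C_2$ that meet have a tight union. Let $P$ be a partition of $C_1\cup C_2$, and let $k$ of its classes meet $C_1$. These induce a partition of $C_1$ into $k$ classes, so at least $6(k-1)/5$ edges of $G[C_1]$ cross $P$. Merge the $k$ classes into one. The resulting $|P|-k+1$ classes all meet $C_2$: the merged one contains $C_1\supseteq C_1\cap C_2$, and the others lie in $C_2\setminus C_1$. So at least $6(|P|-k)/5$ edges of $G[C_2]$ cross the merged partition. They also cross $P$, and they are not among the edges counted first, since $C_1$ lies inside the merged class. Hence $5e(P)\ge6(k-1)+6(|P|-k)=6(|P|-1)$. So $f(P)\le0$ for every $P$, and $C_1\cup C_2$ is tight. As singletons are tight, the bricks partition $V$.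

If a class $Z$ of an optimal $P$ had a partition $P_Z$ with $f_{G[Z]}(P_Z)>0$, refining $Z$ by $P_Z$ would increase $f_G$ by $f_{G[Z]}(P_Z)$, a contradiction. $\square$

**Merging remark.** Let $C\subseteq U\subseteq V$ with $C$ tight. For a partition of $U$, merging the $k$ classes that meet $C$ lowers the number of classes by $k-1$ and the number of crossing edges by at least $6(k-1)/5$. So it does not decrease $f_{G[U]}$.

**Definition (brick graph).** Let $\Gamma$ be the multigraph whose vertices are the bricks and whose edges are the edges of $G$ joining different bricks. Put $n=|V(\Gamma)|$, and for a set $\mathcal S$ of bricks let $i(\mathcal S)$ be the number of edges of $\Gamma$ inside $\mathcal S$.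

For a tree or for $C_k$ with $k\ge7$, $\Gamma$ is $G$ itself. For two triangles joined by an edge, $\Gamma$ is $K_2$.

**Lemma 2.** (i) $5\,i(\mathcal S)\le6|\mathcal S|-7$ whenever $|\mathcal S|\ge2$. In particular $\Gamma$ is simple and has no cycle of length $\le6$. (ii) $\mathrm{def}(G)=6(n-1)-5|E(\Gamma)|$.

*Proof.* (i) Suppose not, and take a minimal $\mathcal S$ with $|\mathcal S|\ge2$ and $5i(\mathcal S)\ge6(|\mathcal S|-1)$. Let $U=\bigcup\mathcal S$. Apply the merging remark to the bricks of $\mathcal S$ one after another, starting from an optimal partition of $U$: some partition maximizing $f_{G[U]}$ has every brick of $\mathcal S$ inside a class. It corresponds to a partition $\mathcal S_1,\dots,\mathcal S_k$ of $\mathcal S$. If $k=1$, then $f=0$. If $k\ge2$, then $5i(\mathcal S_j)\le6(|\mathcal S_j|-1)$ for each $j$, by minimality, or trivially if $|\mathcal S_j|=1$. So the number $e=i(\mathcal S)-\sum_ji(\mathcal S_j)$ of crossing edges satisfies $5e\ge6(|\mathcal S|-1)-6(|\mathcal S|-k)=6(k-1)$, and $f\le0$. Thus $U$ is tight, contradicting the maximality of bricks. Two parallel edges would give $10\le5$. A $k$-cycle gives $5k\le6k-7$, so $k\ge7$.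

(ii) By the merging remark some optimal partition of $V$ has every brick inside a class. By Lemma 1 its classes are tight, so each lies in a brick. Hence it is the brick partition, whose value is $6(n-1)-5|E(\Gamma)|$. $\square$

For $C_7$ inequality (i) is an equality: $35=42-7$. We shall return to this.

**Induced subgraphs.** Let $H$ be an induced subgraph of $G$. Since $H[C]=G[C]$, tight sets of $H$ are tight in $G$, so each brick of $H$ lies in a brick of $G$, and $N_H[C]\subseteq N_G[C]$. If $H$ arises by deleting some whole bricks, its bricks are exactly the remaining bricks of $G$: these are tight in $H$, and a brick of $H$ lies in a brick of $G$, which must be one of the remaining ones.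

## 4. Infinitesimal motions as families of screws

The bodies $N[v]$ move rigidly, so we describe a motion of $G^2$ by one rigid velocity field for each vertex of $G$.

Let $\mathfrak s=\mathbb R^3\times\mathbb R^3$. For $S=(\omega,\tau)\in\mathfrak s$ write $S(z)=\omega\times z+\tau$. For points $a,b$ let
$$A_{ab}=(b-a,\;a\times b)\in\mathfrak s,\qquad\text{so that}\qquad A_{ab}(z)=(b-a)\times z+a\times b=(b-a)\times(z-a). \tag{3}$$
Three facts will be used all the time.

* If $a\ne b$, then $\langle A_{ab}\rangle=\{S:S(a)=S(b)=0\}$. Indeed $S(a)=S(b)=0$ gives $\omega\times(b-a)=0$, so $\omega=\lambda(b-a)$, and $\tau=-\omega\times a=\lambda\, a\times b$.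
* If $z$ is off the line $ab$, then $A_{ab}(z)$ is a nonzero normal of the plane $abz$.
* An $S$ vanishing at three non-collinear points is $0$, by the first two facts.

For vertices write $A_{uv}=A_{p_up_v}$; note that $A_{vu}=-A_{uv}$. Restrictions of a generic $p$ are generic. For fixed generic $p_K$ on a subset of the vertices, the generic extensions are dense among all extensions, since the non-generic ones form a countable union of proper algebraic sets.

**Definition (screw families).** For $p:V\to\mathbb R^3$ with distinct points let
$$M(G,p)=\{(S_v)_{v\in V}\in\mathfrak s^V:\ S_u-S_v\in\langle A_{uv}\rangle\ \text{ for all } uv\in E\}.$$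

For example, for $G=K_2$ the space $M(G,p)$ has dimension $7$: choose $S_u$ freely, then a multiple of $A_{uv}$.

**Lemma 3.** Let $p$ be generic. The map $S\mapsto m$, $m(v)=S_v(p_v)$, is a surjection from $M(G,p)$ onto the space of infinitesimal motions of $(G^2,p)$. If $G$ has minimum degree $\ge2$, it is bijective.

*Proof.* Let $S\in M(G,p)$. For $w$ adjacent to $v$, $S_v-S_w$ vanishes at $p_w$, so $S_v(p_w)=S_w(p_w)=m(w)$. So $m$ agrees with $S_v$ on $N[v]$. Two vertices at distance $\le2$ in $G$ lie in some common $N[v]$, where $m$ is a trivial motion. So $m$ is an infinitesimal motion of $G^2$.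

Conversely, let $m$ be an infinitesimal motion of $(G^2,p)$. We choose for each $v$ an $S_v$ agreeing with $m$ on $N[v]$.

* If $\deg v\ge2$, then $N[v]$ is complete in $G^2$ on at least three generic points, so there is a unique such $S_v$.
* If $\deg v=1$ and its neighbor $u$ has degree $\ge2$, put $S_v=S_u$; it agrees with $m$ on $N[u]\supseteq\{u,v\}=N[v]$.
* If $uv$ is a $K_2$-component, choose $S_u=S_v$ agreeing with $m$ at $u$ and $v$. This is possible: $m(u)-m(v)$ is orthogonal to $p_u-p_v\neq0$, so it is $\omega\times(p_u-p_v)$ for some $\omega$, and then $\tau$ is adjusted.
* If $v$ is isolated, choose $S_v$ with $S_v(p_v)=m(v)$.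

For $uv\in E$, both $S_u$ and $S_v$ agree with $m$ at $u$ and $v$, so $S_u-S_v\in\langle A_{uv}\rangle$. Thus $S\in M(G,p)$, and $S\mapsto m$.

If all degrees are $\ge2$ and $m=0$, then $S_v$ vanishes on $N[v]$, at three non-collinear points, so $S_v=0$ for all $v$. $\square$

**Definition (fixed pairs).** For $x\ne y$ say that $xy$ is *fixed* in $G$ if, for $p$ generic, $(S_x(p_x)-S_y(p_y))\cdot(p_x-p_y)=0$ for all $S\in M(G,p)$.

By Lemma 3 and (1), $xy$ is fixed in $G$ if and only if $xy$ is an edge of the closure of $G^2$. This does not depend on the choice of generic $p$.

**Lemma 4.** For every graph $G$ and generic $p$, $\dim M(G,p)=6+\mathrm{def}(G)$.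

*Proof.* If the minimum degree is $\ge2$, Lemma 3 and the rank theorem give $\dim M(G,p)=3|V|-r(G^2)=6+\mathrm{def}(G)$. We reduce the general case to this one. Let $G^+$ arise by attaching to every $v$ a triangle $vv'v''$ with new vertices $v',v''$, and let $p^+$ be a generic extension of $p$. Then $G^+$ has minimum degree $\ge2$.

*The screw spaces agree.* If $\alpha A_{vv'}+\beta A_{v'v''}+\gamma A_{v''v}=0$, evaluate at $p_v$: the first and third terms vanish and $A_{v'v''}(p_v)\ne0$, so $\beta=0$. Evaluating at the two other vertices gives $\gamma=0$ and $\alpha=0$. Now let $S\in M(G^+,p^+)$. The three differences around the triangle have sum $0$ and lie in $\langle A_{vv'}\rangle$, $\langle A_{v'v''}\rangle$, $\langle A_{v''v}\rangle$, so they all vanish and $S_v=S_{v'}=S_{v''}$. Therefore restriction to $V$ is an isomorphism $M(G^+,p^+)\cong M(G,p)$.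

*The deficiencies agree.* Consider a partition of $V(G^+)$. If a triangle $vv'v''$ meets 2 (respectively 3) classes, move $v',v''$ to the class of $v$. This destroys at most 1 (respectively 2) classes and removes exactly 2 (respectively 3) crossing edges, as $v',v''$ have no edges outside the triangle. So $f$ changes by at least $-6+10=4$ (respectively $-12+15=3$), which is positive. So optimal partitions keep every triangle inside a class, and such partitions correspond to partitions of $V$ with the same $f$. Hence $\mathrm{def}(G^+)=\mathrm{def}(G)$, and the lemma follows. $\square$

For $K_2$ we get $6+1=7$, as we saw.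

**Lemma 5.** Let $p$ be generic. (i) If $C$ is tight, then $S_u=S_v$ for all $u,v\in C$ and $S\in M(G,p)$. (ii) If $u,v$ lie in different bricks, some $S\in M(G,p)$ has $S_u\neq S_v$.

*Proof.* (i) $S|_C$ lies in $M(G[C],p|_C)$, which has dimension $6$ by Lemma 4. It contains the 6-dimensional space of constant families, so it consists of these.

(ii) The idea is to test whether $S_u=S_v$ always holds by adding a vertex joined to both. Suppose $S_u=S_v$ for all $S\in M(G,p)$. Let $H$ be $G$ plus a new vertex $z$ adjacent to $u$ and $v$, placed generically. Every $S\in M(G,p)$ extends to $H$ by $S_z=S_u=S_v$. So $\mathrm{def}(H)\ge\mathrm{def}(G)$ by Lemma 4. Let $P'$ be optimal for $H$, and let $P$ be its restriction to $V$. If $\{z\}\in P'$, then $f_H(P')=f_G(P)+6-10<\mathrm{def}(G)$. If $z$ is in a larger class not containing both $u$ and $v$, then $f_H(P')\le f_G(P)-5<\mathrm{def}(G)$. Both are impossible. So $u,v$ are in one class of $P$, and $f_H(P')=f_G(P)$. This is at least $\mathrm{def}(G)$, so $P$ is optimal. By Lemma 1 the class containing $u,v$ is tight, so $u,v$ are in a common brick, a contradiction. $\square$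

**Lemma 6.** For every brick $C$, $G^2[N[C]]$ is rigid.

*Proof.* If $|C|=1$, it is complete. Let $|C|\ge2$; then each $c\in C$ has at least two neighbors in $C$, as we saw. Let $m$ be an infinitesimal motion of $(G^2[N[C]],p)$, $p$ generic. For $c\in C$, $N[c]$ induces a complete graph on at least 3 vertices, so $m|_{N[c]}$ is given by a unique $S_c$. For $cc'\in E(G[C])$, $S_c-S_{c'}$ vanishes at $p_c$ and $p_{c'}$. So $(S_c)_{c\in C}\in M(G[C],p|_C)$, and by Lemma 5(i), applied to $G[C]$, all $S_c$ are equal. Hence $m$ is trivial. $\square$

This gives the "if" direction of Theorem 1: if $x,y\in N[C]$ for a brick $C$, then $x,y$ lie in a rigid subgraph of $G^2$, so they are adjacent in the closure. The rest of the work is the "only if" direction: a fixed pair lies in some $N[C]$.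

## 5. One distance against five hinge conditions

A sensible person would now compare $r(G^2+xy)$ with $r(G^2)$ by the rank theorem. But $G^2+xy$ is in general not a square. The nearest squares come from changing $G$. Adding the edge $xy$ to $G$ forces $S_x-S_y\in\langle A_{xy}\rangle$, which is five linear conditions. Adding a vertex $z$ joined to $x$ and $y$ led to Lemma 5(ii), which decides whether always $S_x=S_y$, which is six. A fixed pair gives a single linear condition on $S_x$ and $S_y$, and it can hold when the bodies are not locked together. In the path $x\,q\,y$ the pair $xy$ is an edge of the square, while $S_x\ne S_y$ is possible by Lemma 5(ii), since the bricks are singletons.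

A second attempt is a minimal counterexample together with the sparsity of $\Gamma$. Let us set this up, because most of it will stay.

Call $(G,x,y)$ *bad* if $x\ne y$, $xy$ is fixed in $G$, and no brick $C$ of $G$ has $x,y\in N[C]$. Suppose bad triples exist, and take one with $|V|$ minimum. This triple is kept until the end of Section 7. Let $X\ni x$ and $Y\ni y$ be the bricks of $x$ and $y$. Then $X\neq Y$, since otherwise $x,y\in N[X]$; so $n\ge2$. Let $d_X,d_Y$ be the degrees of $X,Y$ in $\Gamma$. Write
$$\chi(S)=(S_x(p_x)-S_y(p_y))\cdot(p_x-p_y).$$

Let $H$ be a proper induced subgraph of $G$ containing $x,y$. A brick $C$ of $H$ with $x,y\in N_H[C]$ would lie in a brick $C'$ of $G$ with $x,y\in N_G[C']$. So there is none, and by minimality: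
$$\text{$xy$ is not fixed in any proper induced subgraph $H\ni x,y$ of $G$.}\tag{4}$$
In particular, for generic $p$, not every $S\in M(H,p|_{V(H)})$ extends to an element of $M(G,p)$, because $\chi$ vanishes on $M(G,p)$ but not on $M(H,p|_{V(H)})$.

**Step 1. Every brick $C\ne X,Y$ has $\Gamma$-degree at least 2.** This step removes the parts of $\Gamma$ that obviously carry no constraint. If the degree of $C$ is $0$, every $S\in M(G-C,p|_{V\setminus C})$ extends by $0$ on $C$. If it is $1$, with edge $cq$, $c\in C$, $q\notin C$, then every such $S$ extends by $S_v=S_q$ for all $v\in C$. Both contradict (4).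

Can we now finish by counting? Lemma 2 says $5|E(\Gamma)|\le6n-7$, so the average degree of $\Gamma$ is less than $12/5$, while Step 1 says that all degrees except two are at least 2. There is no contradiction in this. Take $C_7$ with $x,y$ at distance 3: all degrees are 2, $5\cdot7=6\cdot7-7$, and $x,y$ are in no common $N[C]$. Counting alone cannot tell that this triple is not bad; in Section 1 we needed symmetry. What stands in the way is the long stretches of degree 2: they are cheap in the count. If we could show that two *adjacent* bricks other than $X,Y$ never both have degree 2, the degree-2 bricks would have to be separated by bricks of larger degree, or by $X,Y$, and the count would become tight. This is what the next section proves, and the argument is geometric.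

## 6. Two adjacent bricks of degree two: moving the hinge line

**Step 2. No two adjacent bricks $C_1,C_2\notin\{X,Y\}$ both have $\Gamma$-degree 2.** This is the main step. Suppose they do. As $\Gamma$ is simple without triangles, the edges of $\Gamma$ at $C_1,C_2$ are
$$q_1c_1,\quad d_1d_2,\quad c_2q_2\qquad(c_i,d_i\in C_i,\ \text{possibly } c_i=d_i),$$
and $q_1,q_2$ lie in two distinct bricks other than $C_1,C_2$. So in $G$ the bricks $C_1,C_2$ form a chain of two rigid parts between $q_1$ and $q_2$, with three hinges. Let $K=G-C_1-C_2$; it contains $x$ and $y$. Fix a generic $p_K$ once and for all. Only the positions of the vertices in $J=\{c_1,d_1,c_2,d_2\}$ will be varied.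

Here is the plan. The graph $K$ allows certain relative screws $S_{q_2}-S_{q_1}$, and the chain cuts them down to those in the span $L$ of three screws. That $xy$ is fixed will give a hyperplane $\Pi=R_0+L$ of $\mathfrak s$, with $R_0$ depending on $p_K$ only. Moreover any two of the three hinge screws of the chain are enough to generate $\Pi$ together with $R_0$. So any move that changes only one of the three hinge screws, up to scaling, does not move $\Pi$. From this we deduce that $\Pi$ does not move at all when the middle hinge line moves. But the middle hinge screw lies in $\Pi$, and such screws span $\mathfrak s$.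

**Step 2a. Setting up the linear algebra.** The aim is to translate "$xy$ fixed in $G$" into a statement about relative screws. Put $M_K=M(K,p_K)$ and
$$D:M_K\to\mathfrak s,\quad D(S)=S_{q_2}-S_{q_1},\qquad R=D(M_K),\quad \rho=\dim R .$$
By (4), $\chi\ne0$ on $M_K$. Let
$$A_1=A_{q_1c_1},\qquad A_2=A_{d_1d_2},\qquad A_3=A_{c_2q_2},\qquad L=\langle A_1,A_2,A_3\rangle .$$
These depend polynomially on the positions of $J$. Let $p$ be a generic extension of $p_K$.

*The $A_i$ are independent.* Let $\sum\alpha_iA_i=0$ and evaluate at $p_{q_1}$. This gives $\alpha_2A_2(p_{q_1})+\alpha_3A_3(p_{q_1})=0$. The two vectors are nonzero normals of the planes $q_1d_1d_2$ and $q_1c_2q_2$. The planes are distinct, because the distinct vertices $q_1,d_1,d_2,q_2$ are in generic position, so $q_2$ is not on the first plane. Normals of distinct planes through a point are linearly independent, so $\alpha_2=\alpha_3=0$, and then $\alpha_1=0$.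

*What the chain does.* By Lemma 5(i), elements of $M(G,p)$ are constant on $C_1$ and on $C_2$. So for $S\in M(G,p)$
$$S_{q_2}-S_{q_1}=(S_{c_1}-S_{q_1})+(S_{d_2}-S_{d_1})+(S_{q_2}-S_{c_2})\in L, \tag{5}$$
with the three brackets in $\langle A_1\rangle$, $\langle A_2\rangle$, $\langle A_3\rangle$. We claim that restriction is a bijection
$$M(G,p)\to\{S\in M_K:\ D(S)\in L\}. \tag{6}$$
It is injective since by independence the three brackets are determined by $D(S|_K)$, and they determine $S$ on $C_1$ and $C_2$. It is surjective: if $D(S)=\sum\alpha_iA_i$, extend by $S_{q_1}+\alpha_1A_1$ on $C_1$ and $S_{q_1}+\alpha_1A_1+\alpha_2A_2$ on $C_2$. The difference at the hinge $c_2q_2$ is then $\alpha_3A_3$, and there are no other edges to check.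

*Dimensions.* The bricks of $K$ are the bricks of $G$ other than $C_1,C_2$, so passing from $G$ to $K$ deletes two vertices and three edges of the brick graph. By Lemma 2(ii), $\mathrm{def}(K)=\mathrm{def}(G)-12+15=\mathrm{def}(G)+3$. By Lemma 4 and (6),
$$3=\dim M_K-\dim M(G,p)=\rho-\dim(R\cap L), \tag{7}$$
since $\dim M_K=\dim\ker D+\rho$ and the right side of (6) has dimension $\dim\ker D+\dim(R\cap L)$.

*The fixed pair.* As $xy$ is fixed in $G$, (6) shows that $\chi$ vanishes on $\{S\in M_K:D(S)\in L\}$, which contains $\ker D$. So $\chi=\psi\circ D$ for a linear functional $\psi\ne0$ on $R$. Put $R_0=\ker\psi$, so $\dim R_0=\rho-1$. The spaces $R$ and $R_0$ depend only on $p_K$. Moreover $R\cap L\subseteq R_0$, so $R_0\cap L=R\cap L$ and, by (7),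
$$\dim(R_0+L)=(\rho-1)+3-(\rho-3)=5 .$$

To see the numbers in the smallest case, consider $C_7$ with vertices $0,\dots,6$ and $x=0$, $y=3$, $C_1=\{1\}$, $C_2=\{2\}$. Then $K$ is the path $0,6,5,4,3$ with $\dim M_K=6+4=10$, while $\dim M(C_7,p)=7$. Here $R=\langle A_{06},A_{65},A_{54},A_{43}\rangle$. These four screws, together with $A_{30}$, are independent: adding the edge $30$ to $K$ gives a 5-cycle, which is tight, and a nontrivial relation among the five screws would give a nonconstant element of its screw space, against Lemma 5(i). So $\rho=4$, and $R\cap L$ is a line by (7). If $xy$ were fixed, this line would lie in the 3-dimensional space $R_0$.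

**Step 2b. Two of the three hinges suffice.** This step finds the redundancy on which everything depends. By Lemma 5(ii), $S_{q_1}\ne S_{c_1}$ for some $S\in M(G,p)$. By (5) and the independence of the $A_i$, the element $D(S|_K)\in R\cap L=R_0\cap L$ has nonzero $A_1$-coefficient, so $A_1\in R_0+\langle A_2,A_3\rangle$. Using the pairs $d_1,d_2$ and $c_2,q_2$ in the same way, $A_2\in R_0+\langle A_1,A_3\rangle$ and $A_3\in R_0+\langle A_1,A_2\rangle$. Hence, at generic positions,
$$\dim\big(R_0+\langle A_i,A_j\rangle\big)=5=\dim(R_0+L)\qquad\text{for each pair } i\ne j. \tag{8}$$

**Step 2c. From generic positions to an open set.** We want to differentiate, so we need (8) on an open set of positions of $J$. Generic positions are dense in $(\mathbb R^3)^J$, and $\dim(R_0+L)\le5$ is a closed condition (vanishing of minors), so it holds at all positions. Let $O\subseteq(\mathbb R^3)^J$ be the set where $\dim(R_0+\langle A_i,A_j\rangle)\ge5$ for all pairs $i\ne j$. It is open, and by (8) it contains all generic positions. On $O$ the space $\Pi:=R_0+L$ has dimension 5, and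
$$\Pi=R_0+\langle A_1,A_2\rangle=R_0+\langle A_1,A_3\rangle=R_0+\langle A_2,A_3\rangle. \tag{9}$$
The hyperplane $\Pi$ depends smoothly on the position: near a given point of $O$, a basis of $R_0$ together with suitable ones of the $A_i$, chosen to be a basis of $\Pi$ at that point, stays independent, hence stays a basis of $\Pi$. The $5\times5$ minors of this basis give a covector with kernel $\Pi$ that is polynomial in the position. Near the point we may divide by an entry that is nonzero there. The entries $h$ of this normalized covector are smooth functions, each determined by $\Pi$, and together they determine $\Pi$. Call them the local coordinates of $\Pi$.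

**Step 2d. Four directions in which $\Pi$ does not move.** Write $a=p_{d_1}$, $b=p_{d_2}$, and write $q_i$ also for the point $p_{q_i}$, which is fixed. Consider on $O$ the vector fields
$$X_1=(b-a)\cdot\partial_a,\quad X_2=(a-q_1)\cdot\partial_a,\quad Y_1=(a-b)\cdot\partial_b,\quad Y_2=(b-q_2)\cdot\partial_b .$$
The first two move only $a$, toward $b$ and away from $q_1$. The last two move only $b$, toward $a$ and away from $q_2$. We claim that $\Pi$ is constant for small time along each integral curve starting in $O$. In each case two of the $A_i$ keep their lines $\langle A_i\rangle$, and by (9) these two determine $\Pi$.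

* For $X_1$: $b$ is fixed and $b-a$ is multiplied by a positive factor. So $A_2=(b-a,\ (a-b)\times b)$ is only rescaled. $A_3$ does not depend on $a$. Use $\Pi=R_0+\langle A_2,A_3\rangle$.
* For $X_2$: $a-q_1$ is multiplied by a positive factor. If $c_1=d_1$, then $A_1=(a-q_1,\ q_1\times(a-q_1))$ is only rescaled; if $c_1\ne d_1$, then $A_1$ does not depend on $a$. $A_3$ does not depend on $a$. Use $\Pi=R_0+\langle A_1,A_3\rangle$.
* For $Y_1$: $a$ is fixed and $b-a$ is multiplied by a positive factor. So $A_2=(b-a,\ a\times(b-a))$ is only rescaled. $A_1$ does not depend on $b$. Use $\Pi=R_0+\langle A_1,A_2\rangle$.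
* For $Y_2$: $b-q_2$ is multiplied by a positive factor. If $c_2=d_2$, then $A_3=(q_2-b,\ (b-q_2)\times q_2)$ is only rescaled; if $c_2\neq d_2$, then $A_3$ does not depend on $b$. $A_1$ does not depend on $b$. Use $\Pi=R_0+\langle A_1,A_3\rangle$.

Hence every local coordinate $h$ of $\Pi$ satisfies $X_1h=X_2h=Y_1h=Y_2h=0$.

**Step 2e. The missing directions.** So far $a$ may move only in the plane of $q_1,a,b$, and $b$ only in the plane of $q_2,a,b$. When $c_1=d_1$, moving $a$ out of its plane changes both lines $\langle A_1\rangle$ and $\langle A_2\rangle$, and (9) says nothing directly. The missing directions come from commutators. If $Xh=0$ and $Yh=0$ on an open set, then $[X,Y]h=X(Yh)-Y(Xh)=0$. The coefficients of $X_1$ depend on $b$, those of $Y_1$ on $a$, while $X_1$ annihilates $b-q_2$ and $Y_1$ annihilates $a-q_1$. So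
$$[X_1,Y_2]=-(b-q_2)\cdot\partial_a,\qquad [Y_1,X_2]=-(a-q_1)\cdot\partial_b ,$$
and these fields annihilate $h$ as well.

At points of $O$ where $q_1,a,b,q_2$ are affinely independent, the vectors $a-q_1,\ b-a,\ b-q_2$ form a basis of $\mathbb R^3$. There $X_1,X_2,[X_1,Y_2]$ span all $\partial_a$-directions, and $Y_1,Y_2,[Y_1,X_2]$ span all $\partial_b$-directions. These points form an open set. It contains all generic positions, as $q_1,d_1,d_2,q_2$ are distinct vertices, so it is nonempty.

**Step 2f. The contradiction.** Fix such a point and keep the positions of $J\setminus\{d_1,d_2\}$ fixed. On a small ball of positions $(a,b)$ around it, all local coordinates of $\Pi$ are defined and have zero derivative, so $\Pi$ equals a constant 5-dimensional space $\Pi_0$. Since $A_2\in L\subseteq\Pi$, we get $A_{ab}\in\Pi_0$ for all $(a,b)$ in a nonempty open subset of $\mathbb R^3\times\mathbb R^3$. But let a linear functional $(\mu,\phi)$ vanish on all these $A_{ab}$, so $\mu\cdot(b-a)+\phi\cdot(a\times b)=0$ on an open set. This is then a polynomial identity. Putting $a=0$ gives $\mu=0$, and then $\phi=0$. So these $A_{ab}$ span the 6-dimensional space $\mathfrak s$, a contradiction.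 This proves Step 2.

## 7. Counting down to two leaves

**Step 3. $d_X+d_Y\le2$.** Now the count closes, and this step extracts from it that $X$ and $Y$ hardly touch the rest. Let $n_2$ be the number of bricks $\ne X,Y$ of degree 2, and $n_3$ the number of those of degree $\ge3$, with degree sum $s\ge3n_3$. Put $T=s+d_X+d_Y$. By Step 1, $n=n_2+n_3+2$ and $|E(\Gamma)|=n_2+T/2$. By Step 2, the $2n_2$ edges at the bricks counted by $n_2$ are distinct, and each has its other end at a brick contributing to $T$. So $2n_2\le T$. Lemma 2(i) applied to all bricks gives $5n_2+\frac52T\le6(n_2+n_3+2)-7$, that is,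
$$\tfrac52T\le n_2+6n_3+5\le\tfrac12T+6n_3+5,\qquad\text{so}\qquad 2T\le6n_3+5 .$$
As $T\ge3n_3+d_X+d_Y$, we get $2(d_X+d_Y)\le5$, so $d_X+d_Y\le2$.

**Step 4. $d_X=d_Y=1$.** We rule out degree $0$. If $d_X=0$, let $S$ be the translation by $p_x-p_y$ on $X$ and $0$ elsewhere. No edge leaves $X$, so $S\in M(G,p)$, and $\chi(S)=|p_x-p_y|^2\ne0$, contradicting that $xy$ is fixed. The same argument applies to $Y$. With Step 3 this gives $d_X=d_Y=1$.

**Step 5. $x$ and $y$ are leaves of $G$, $X=\{x\}$ and $Y=\{y\}$.** The purpose is to reduce to a configuration where $x$ and $y$ can be moved freely. Let $uq$ be the unique edge from $X$ to its complement, $u\in X$, $q\notin X$.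

Suppose $x\ne u$. We have $y\ne u$ as $y\notin X$, and $y\ne q$, since otherwise $x,y\in N[X]$. So $u,q,x,y$ are four distinct vertices. Let $S$ be $A_{qu}$ on $X$ and $0$ elsewhere; then $S\in M(G,p)$. By (2), with axis $qu$ and $t=x$, $s=y$,
$$\chi(S)=\big((p_u-p_q)\times(p_x-p_q)\big)\cdot(p_x-p_y)=\det(p_u-p_q,\;p_x-p_q,\;p_x-p_y)\neq0,$$
a contradiction. So $x=u$.

Now every edge at a vertex of $X\setminus\{x\}$ lies inside $X$. So every element $S$ of the screw space of $G-(X\setminus\{x\})$ extends to $G$ by $S_c=S_x$ for $c\in X$. By (4) this graph is not a proper subgraph, so $X=\{x\}$, and $x$ is a leaf with neighbor $q$. Similarly $Y=\{y\}$, and $y$ is a leaf with neighbor $q'$. Also $q\ne y$, since otherwise $x\in N[Y]$ and $y\in Y$. Likewise $q'\ne x$, since otherwise $y\in N[X]$ and $x\in X$.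

**Step 6. Contradiction.** The pair $xy$ is now one condition for each position of $x$ and $y$. Moving $x$ and $y$ gives enough conditions to force $S_q=S_{q'}$, the kind of statement Lemma 5(ii) can decide. Let $G_0=G-x-y$ with $p_0$ generic, so $q,q'\in V(G_0)$. Let $S\in M(G_0,p_0)$ with $S_q=(\omega,\tau)$, $S_{q'}=(\omega',\tau')$. For all positions $a$ of $x$ and $b$ of $y$ other than those of their respective neighbors, $S$ extends to $G$ by $S_x=S_q$, $S_y=S_{q'}$. Since $xy$ is fixed in $G$, for a dense set of $(a,b)$, namely where the extended position is generic, and hence identically,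
$$0=(\omega\times a+\tau-\omega'\times b-\tau')\cdot(a-b)=(\omega'-\omega)\cdot(a\times b)+(\tau-\tau')\cdot(a-b).$$
As in Step 2f, this identity gives $\tau=\tau'$ and $\omega=\omega'$. So $S_q=S_{q'}$ for every $S\in M(G_0,p_0)$. By Lemma 5(ii), or trivially if $q=q'$, the vertices $q,q'$ lie in a common brick of $G_0$, hence in a common brick $Q$ of $G$. Then $x,y\in N[Q]$, which contradicts badness. So there are no bad triples, and Theorem 1 is proved. $\blacksquare$

The smallest instance of Step 6 is the path $x\,q\,q'\,y$: here $q,q'$ are different bricks, and the square is $K_4$ minus the edge $xy$, which is not implied.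

## 8. From pairs to clusters: stars in a graph without short cycles

Theorem 1 says which pairs are locked. A set of pairwise locked vertices might still be spread over several bricks, as in a triangle each of whose sides is locked for a different reason. What prevents this is that $\Gamma$ has no cycle of length $\le 6$. We need the Helly property of trees, a textbook fact: finitely many pairwise intersecting subtrees of a finite tree have a common vertex.

**Proof of Theorem 2.** By Lemma 6 each $G^2[N[C]]$ is rigid, so every nonempty subset of $N[C]$ is a clique of the closure. Conversely, let $W$ be a nonempty clique of the closure.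

**Step 1. Encode each vertex by a star in $\Gamma$.** The encoding turns "$x\in N[C]$" into "a star contains the vertex $C$". For $x\in V$ let $\beta(x)$ be its brick. Let $T_x$ be the subgraph of $\Gamma$ consisting of $\beta(x)$ and the edges of $G$ from $x$ to other bricks. As $\Gamma$ is simple, $T_x$ is a star with center $\beta(x)$, and $V(T_x)=\{\beta(w):w\in N[x]\}$. So
$$C\in V(T_x)\iff x\in N[C]. \tag{10}$$
By Theorem 1, the stars $T_x$, $x\in W$, pairwise share a vertex.

**Step 2. All these stars lie in one tree.** This step makes the Helly property available. Fix $x_0\in W$ and put $v_0=\beta(x_0)$. For each $x\in W$, $T_x$ and $T_{x_0}$ share a vertex, so the center of $T_x$ is at distance $\le2$ from $v_0$ in $\Gamma$. So $T_x\subseteq B$, where $B$ consists of the vertices at distance $\le3$ from $v_0$ and the edges between them having an end at distance $\le2$. We claim that $B$ is a tree. Take a breadth-first search tree from $v_0$ spanning $V(B)$; its edges join distance $i$ to distance $i+1\le3$, so they lie in $B$. An edge of $B$ outside this tree joins vertices at distances $i\le2$ and $j\le3$. Together with the tree it would create a cycle of length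 $\le i+j+1\le6$ in $\Gamma$, contradicting Lemma 2(i).

**Step 3. Helly.** The $T_x$, $x\in W$, are pairwise intersecting subtrees of the finite tree $B$. So some brick $C$ lies in all $V(T_x)$, and by (10) $W\subseteq N[C]$. Hence the maximal cliques of the closure are exactly the maximal sets $N[C]$. $\blacksquare$

**Proof of Theorem 3.** Recall that the vertex set of a rigid subgraph of $G^2$ is a clique of the closure. Let $U$ be a rigid cluster. By Theorem 2, $U=N[C]$ for a brick $C$, and $G^2[U]$ is rigid. If $F\supseteq G^2[U]$ is a rigid subgraph of $G^2$, then $V(F)$ is a clique of the closure containing $U$. So $V(F)=U$ by maximality of $U$, and $F=G^2[U]$. Thus $G^2[U]$ is a rigid component.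

Conversely, let $G^2[U]$ be a rigid component. Then $U$ is a clique of the closure, so $U\subseteq U'$ for a rigid cluster $U'$. By Theorem 2, $G^2[U']$ is rigid, and it contains $G^2[U]$. By maximality $U=U'$, so $U$ is a rigid cluster. $\blacksquare$

## 9. Overlaps of clusters and the rank of $G^2$ with leaves

The same tools give a complement that is not needed for the conjecture. A *leaf* is a vertex of degree 1.

**Theorem 4.** Let $G$ be a graph and let $C\ne C'$ denote bricks of $G$.

1. $N[C]\cap N[C']=\{c,c'\}$ if an edge $cc'$ of $G$ joins $C$ to $C'$, and $|N[C]\cap N[C']|\le1$ otherwise. So two distinct rigid clusters of $G^2$ share at most two vertices.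
2. $N[C]\subseteq N[C']$ if and only if $C=\{c\}$ with $c$ of degree 1 and the neighbor of $c$ lies in $C'$. So if $G$ has minimum degree $\ge2$, then $C\mapsto N[C]$ is a bijection from the bricks of $G$ to the rigid clusters (equivalently, the vertex sets of rigid components) of $G^2$.
3. If every component of $G$ has at least 3 vertices and $G$ has $\ell$ leaves, then, with $\mathcal C^*$ the set of bricks that are not leaves and $E^*$ the set of edges of $\Gamma$ between members of $\mathcal C^*$,
$$r(G^2)=3|V|-6-\mathrm{def}(G)+\ell=\sum_{C\in\mathcal C^*}\big(3|N[C]|-6\big)-|E^*| .$$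

For the path on four vertices, $\mathrm{def}=3$ and $\ell=2$, so the first formula gives $12-6-3+2=5$. The second gives $3+3-1=5$. Indeed the square is $K_4$ minus an edge: two triangles sharing an edge.

**Proof of part 1.** We look at which stars contain both $C$ and $C'$. Let $z\in N[C]\cap N[C']$, so $C,C'\in V(T_z)$ by (10). If $C,C'$ are adjacent in $\Gamma$, via $cc'$ with $c\in C$, then $\beta(z)\in\{C,C'\}$, since $\Gamma$ has no triangle. If $\beta(z)=C$, then $z$ is the end in $C$ of the only edge from $C$ to $C'$, so $z=c$. If $\beta(z)=C'$, similarly $z=c'$. Both $c$ and $c'$ do lie in the intersection. If $C,C'$ are non-adjacent, then neither can be the center of $T_z$, so $\beta(z)$ is a common $\Gamma$-neighbor of $C$ and $C'$. It is unique since $\Gamma$ has no 4-cycles, and $z$ is the end in $\beta(z)$ of the unique edge from $\beta(z)$ to $C$. So there is at most one such $z$. The statement on clusters follows with Theorem 2.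

**Proof of part 2.** Part 1 does most of the work. Let $N[C]\subseteq N[C']$. Every $c\in C$ lies in $N[C']\setminus C'$, so it has a neighbor in $C'$. As $\Gamma$ is simple, $|C|=1$. So $C=\{c\}$ is adjacent to $C'$ in $\Gamma$, and by part 1 the set $N[c]=N[C]\cap N[C']$ has exactly two elements. So $c$ has degree 1, and its neighbor is in $C'$. Conversely, if $c$ has degree 1 and its neighbor $c'$ is in $C'$, then $N[c]=\{c,c'\}\subseteq N[C']$. If the minimum degree is $\ge2$, there are thus no inclusions between the sets $N[C]$ of distinct bricks, so these sets are distinct and all maximal. Now use Theorems 2 and 3.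

**Proof of part 3.** For the first equality we compute the kernel of the surjection $S\mapsto m$ of Lemma 3. As $m$ agrees with $S_v$ on $N[v]$, the kernel consists of the $S\in M(G,p)$ with $S_v$ vanishing on $N[v]$ for all $v$. So $S_v=0$ if $\deg v\ge2$. If $v$ is a leaf with neighbor $u$, then $S_v\in\langle A_{uv}\rangle$. Here $\deg u\ge2$, because components have at least 3 vertices, so $S_u=0$ and the multiple of $A_{uv}$ is arbitrary. There are no isolated vertices. Thus the kernel has dimension $\ell$, and $3|V|-r(G^2)=6+\mathrm{def}(G)-\ell$ by Lemma 4.

For the second equality we count in $\Gamma$. Put $m_\Gamma=|E(\Gamma)|$. Since $\Gamma$ is simple, the neighbors of $C$ outside $C$ lie in different bricks, so $|N[C]|=|C|+d_\Gamma(C)$, where $d_\Gamma(C)$ is the degree of $C$ in $\Gamma$. Each leaf is a singleton brick, since vertices of tight sets of size $\ge2$ have at least 2 neighbors inside. It has $\Gamma$-degree 1 and is adjacent in $\Gamma$ to a member of $\mathcal C^*$, since its neighbor is not a leaf. So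
$$\sum_{C\in\mathcal C^*}|N[C]|=(|V|-\ell)+(2m_\Gamma-\ell),\qquad |\mathcal C^*|=n-\ell,\qquad |E^*|=m_\Gamma-\ell .$$
The right-hand side of the formula is therefore
$$3|V|-6\ell+6m_\Gamma-6n+6\ell-m_\Gamma+\ell=3|V|+5m_\Gamma-6n+\ell ,$$
which equals $3|V|-6-\mathrm{def}(G)+\ell$ by Lemma 2(ii). $\blacksquare$
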